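\title{Brown measures of an arbitrary element plus a free elliptic element}

\begin{abstract}
Let $x_0$ be an arbitrary element of a tracial von Neumann algebra and let $g_{s,\tau}$ be a freely independent elliptic element with total variance $s$ and shape parameter $\tau$, $|\tau-s|\le s$. We prove that the Brown measures $\mu_{s,\tau}$ of $x_0+g_{s,\tau}$ with the same $s$ are push-forwards of one another: for $|\tau_0-s|<s$ the Cauchy transform $m_{s,\tau_0}$ of $\mu_{s,\tau_0}$ is Lipschitz, $\mu_{s,\tau}$ is the image of $\mu_{s,\tau_0}$ under $z\mapsto z-(\tau-\tau_0)m_{s,\tau_0}(z)$, and the log potentials form a $C^1$ solution of $\partial_\tau S=\frac12(\partial_z S)^2$. This confirms a conjecture on the arbitrary plus elliptic model. We also obtain sharp Lipschitz and density bounds and describe the degenerate case $|\tau-s|=s$. After regularization, the transport is exact: it comes from a subordination system in which $\tau$ enters only through a shift of the spectral parameter, and one resolvent estimate gives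 both uniqueness for the system and the Lipschitz bound.
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Brown measure and elliptic elements}

Let $\mathcal A$ be a von Neumann algebra with a faithful normal tracial state $\operatorname{tr}$. The \emph{Brown measure} of $a\in\mathcal A$ is
\[
\mu_a=\frac1{2\pi}\Delta_\lambda\operatorname{tr}\log|a-\lambda| ,
\]
where $|b|=(b^*b)^{1/2}$, the quantity $\operatorname{tr}\log|b|\in[-\infty,\infty)$ is the logarithm of the Fuglede--Kadison determinant of $b$, and the Laplacian is taken in the sense of distributions. It is a compactly supported probability measure on $\mathbb C$ \cite{Brown,HS}, and it plays the role of an eigenvalue distribution. Indeed $\frac1{2\pi}\Delta\log|\cdot|=\delta_0$; so for an $n\times n$ matrix with normalized trace, where $\operatorname{tr}\log|a-\lambda|=\frac1n\sum_j\log|\lambda_j-\lambda|$, it is the uniform measure on the eigenvalues, and for a normal element, where $\operatorname{tr}\log|a-\lambda|=\int\log|w-\lambda|\,d\nu(w)$,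 it is the spectral distribution $\nu$.

Unital $*$-subalgebras $\mathcal A_1,\mathcal A_2,\dots$ of $\mathcal A$ are \emph{free} if $\operatorname{tr}(y_1\cdots y_n)=0$ whenever each $y_j$ lies in one of them, $\operatorname{tr}y_j=0$, and consecutive factors come from different subalgebras. Elements are free if the $*$-algebras they generate are; the joint $*$-moments of free elements are determined by their individual $*$-moments. A \emph{standard semicircular element} is a self-adjoint element with spectral distribution $\frac1{2\pi}\sqrt{4-t^2}\,dt$ on $[-2,2]$; it has mean $0$ and variance $1$.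

Let $\sigma_1,\sigma_2$ be free standard semicircular elements. For real $\alpha,\beta$, not both zero, and real $\theta$, the \emph{elliptic element}
\begin{equation}\label{eq:elliptic}
g=e^{i\theta}(\alpha\sigma_1+i\beta\sigma_2)
\end{equation}
has parameters
\[
s=\operatorname{tr}(g^*g)=\alpha^2+\beta^2,\qquad \tau=\operatorname{tr}(g^*g)-\operatorname{tr}(g^2),\qquad \gamma:=s-\tau=\operatorname{tr}(g^2)=e^{2i\theta}(\alpha^2-\beta^2),
\]
where we used $\operatorname{tr}(\sigma_1\sigma_2)=0$. Thus $s>0$ and $|\tau-s|=|\gamma|\le s$, and every $\gamma$ in the closed disk occurs: take $\alpha^2=\frac12(s+|\gamma|)$, $\beta^2=\frac12(s-|\gamma|)$, $\gamma=|\gamma|e^{2i\theta}$. The $*$-moments of $g$ are sums over noncrossing pairings of products of the covariances $\operatorname{tr}(gg^*)=s$, $\operatorname{tr}(gg)=\gamma$, $\operatorname{tr}(g^*g^*)=\bar\gamma$ (the free Wick formula), so $s$ and $\tau$ determine the $*$-distribution, and we write $g=g_{s,\tau}$. The component $\operatorname{Re}(e^{-i\phi}g)$ of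 $g$ in the direction $e^{i\phi}$ has variance $\frac12\big(s+\operatorname{Re}(e^{-2i\phi}\gamma)\big)$. So $s$ is the total variance and $\gamma$ measures anisotropy: $\gamma=0$ is the \emph{circular} case, and $|\gamma|=s$ forces $\alpha\beta=0$, so that $g$ is a unimodular multiple of a semicircular element of variance $s$.

\subsection{The problem and the results}

Fix an arbitrary $x_0\in\mathcal A$, not assumed normal, and take $g_{s,\tau}$ free from $x_0$. A Brown measure depends only on the $*$-moments of the element, so we may enlarge $\mathcal A$ and assume that it contains $\sigma_1,\sigma_2$ with the pair free from $x_0$; then all $g_{s,\tau}$ are available at once. Let $\mu_{s,\tau}$ be the Brown measure of $x_0+g_{s,\tau}$, and let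
\[
m_{s,\tau}(z)=\int_{\mathbb C}\frac{d\mu_{s,\tau}(w)}{z-w},\qquad S_{s,\tau}(z)=\int_{\mathbb C}\log|z-w|^2\,d\mu_{s,\tau}(w)
\]
be its Cauchy transform and log potential. We use the Wirtinger derivatives $\partial_z=\frac12(\partial_u-i\partial_v)$ and $\partial_{\bar z}=\frac12(\partial_u+i\partial_v)$ for $z=u+iv$, and likewise in $\tau$. Then $\Delta=4\partial_{\bar z}\partial_z$, and $dF=2\operatorname{Re}(\partial_zF\,dz)$ for real $F$.

Keep the total variance $s$ fixed and change the shape $\tau$ of the noise. How does $\mu_{s,\tau}$ move? The answer conjectured in \cite{heat} for this ``arbitrary plus elliptic'' model is a push-forward formula, called the model deformation formula, together with a first-order PDE. We prove it.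

\begin{theorem}\label{thm:A}
Let $s>0$, $|\tau_0-s|<s$ and $|\tau-s|\le s$. Then $m_{s,\tau_0}$ is Lipschitz continuous on $\mathbb C$, and
\[
\mu_{s,\tau}=(\Phi_{s,\tau_0,\tau})_*\mu_{s,\tau_0},\qquad \Phi_{s,\tau_0,\tau}(z)=z-(\tau-\tau_0)\,m_{s,\tau_0}(z).
\]
On $\{|\tau-s|<s\}\times\mathbb C$ the function $S(\tau,z)=S_{s,\tau}(z)$ is $C^1$ in $(\tau,z)$ and satisfies
\begin{equation}\label{eq:PDE}
\frac{\partial S}{\partial\tau}=\frac12\Big(\frac{\partial S}{\partial z}\Big)^2 .
\end{equation}
\end{theorem}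

The proof gives sharp constants and describes what happens on the circle $|\tau-s|=s$. Below, $C^{1,1}_{\mathrm{loc}}$ means $C^1$ with locally Lipschitz first derivatives, and $\mathcal H^1$ is one-dimensional Hausdorff measure.

\begin{theorem}\label{thm:B}
Let $s>0$.
\begin{enumerate}
\item[(1)] For $|\tau_0-s|<s$, $m=m_{s,\tau_0}$ and all $z,z'\in\mathbb C$,
\begin{equation}\label{eq:B1}
\big|(z-z')-(s-\tau_0)(m(z)-m(z'))\big|\ \ge\ s\,|m(z)-m(z')| .
\end{equation}
In particular $m$ is Lipschitz with constant $1/(s-|\tau_0-s|)$. Moreover $|m|\le s^{-1/2}$, and $\mu_{s,\tau_0}$ has a density bounded by $\frac{s}{\pi(s^2-|\tau_0-s|^2)}$. The Lipschitz constant and the density bound are attained for $x_0=0$, for every such $s,\tau_0$.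
\item[(2)] For $|\tau_0-s|,|\tau-s|<s$, the map $\Phi_{s,\tau_0,\tau}$ is a bi-Lipschitz homeomorphism of $\mathbb C$ with inverse $\Phi_{s,\tau,\tau_0}$, one has $m_{s,\tau}\circ\Phi_{s,\tau_0,\tau}=m_{s,\tau_0}$, and
\begin{equation}\label{eq:B2}
S_{s,\tau}(\Phi_{s,\tau_0,\tau}(z))=S_{s,\tau_0}(z)-\operatorname{Re}\big[(\tau-\tau_0)\,m_{s,\tau_0}(z)^2\big].
\end{equation}
For $|\tau_0-s|,|\tau_1-s|<s$ and $|\tau-s|\le s$, one has $\Phi_{s,\tau_1,\tau}\circ\Phi_{s,\tau_0,\tau_1}=\Phi_{s,\tau_0,\tau}$. The function $S$ is $C^{1,1}_{\mathrm{loc}}$ in $(\tau,z)$ on $\{|\tau-s|<s\}\times\mathbb C$.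
\item[(3)] Let $|\tau-s|=s$ and $|\tau_0-s|<s$. Then $\Phi_{s,\tau_0,\tau}$ is onto. The fibers of $\Phi_{s,s,\tau}$ are nonempty compact convex sets, and those of $\Phi_{s,\tau_0,\tau}$ are their images under the homeomorphism $\Phi_{s,s,\tau_0}$. Moreover $\mu_{s,\tau}(E)=0$ for every Borel set $E$ whose orthogonal projections in two linearly independent directions are Lebesgue-null. In particular $\mu_{s,\tau}$ vanishes on $\mathcal H^1$-null sets and has no atoms.
\item[(4)] The condition $|\tau_0-s|<s$ cannot be relaxed: for $|\tau_0-s|=s$ and $x_0=0$, the function $m_{s,\tau_0}$ is not a.e.\ equal to a Lipschitz function.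
\end{enumerate}
\end{theorem}

\subsection{Why this map: characteristics}\label{sec:char}

The three assertions of Theorem~\ref{thm:A} belong together. Suppose for a moment that $S$ is a real $C^2$ solution of \eqref{eq:PDE}, and put $m=\partial_zS$. Conjugating \eqref{eq:PDE} gives $\partial_{\bar\tau}S=\frac12\bar m^2$, and $\partial_z\bar m=\partial_z\partial_{\bar z}S=\partial_{\bar z}m$. Differentiating both equations in $z$ gives $\partial_\tau m=m\,\partial_zm$ and $\partial_{\bar\tau}m=\bar m\,\partial_{\bar z}m$, so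
\[
dm=\partial_zm\,(dz+m\,d\tau)+\partial_{\bar z}m\,(d\bar z+\bar m\,d\bar\tau).
\]
Hence $m$ is constant along curves with $dz=-m\,d\tau$, and these curves are the lines $\tau\mapsto z_0-(\tau-\tau_0)m(\tau_0,z_0)$. The map $\Phi_{s,\tau_0,\tau}$ is the flow along the characteristics of \eqref{eq:PDE}. Far from the spectrum this constancy of $m$ is easy to see (Remark~\ref{rem:far}); the natural guess is that it persists inside the support and carries the mass along.

Two things stand in the way. First, $S$ is not $C^2$ in general: for $x_0=0$ the density of $\mu_{s,\tau}$ jumps across an ellipse (Section~\ref{sec:example}). Second, characteristics could cross. Those starting at $z\ne z'$ at time $\tau_0$ meet at time $\tau$ exactly when $z-z'=(\tau-\tau_0)(m(z)-m(z'))$, and then the left side of \eqref{eq:B1} equals $|\tau-s|\,|m(z)-m(z')|$. So \eqref{eq:B1} says precisely that no two characteristics meet in the open disk $|\tau-s|<s$; at the center $\tau_0=s$ it says that $m_{s,s}$ is $\frac1s$-Lipschitz.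

We deal with the first obstacle by regularizing, which makes everything smooth and, remarkably, keeps the transport exact. The regularized quantities solve a subordination system, stated in Section~\ref{sec:reg}, solved by hand for $x_0=0$ in Section~\ref{sec:example}, and proved in Section~\ref{sec:sub} together with the estimate that removes the second obstacle. Section~\ref{sec:transport} transports the regularized Cauchy transform, mass and potential, Section~\ref{sec:limit} removes the regularization and proves Theorem~\ref{thm:A}, and Section~\ref{sec:B} proves Theorem~\ref{thm:B}.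

From now on $s>0$ is fixed and we index by $\gamma=s-\tau$: $g_\gamma=g_{s,\tau}$, $a_\gamma=x_0+g_\gamma$, $\mu_\gamma=\mu_{s,\tau}$, and likewise $m_\gamma$, $S_\gamma$. With $\gamma_0=s-\tau_0$ we have $\Phi_{s,\tau_0,\tau}(z)=z+(\gamma-\gamma_0)m_{\gamma_0}(z)$, and \eqref{eq:PDE} reads $\partial_\gamma S=-\frac12(\partial_zS)^2$. Area measure is $d^2z$.

\section{Regularization and the subordination system}\label{sec:reg}

The function $\operatorname{tr}\log|z-a|^2$ is singular where $z-a$ is not invertible. Adding $\varepsilon^2$ under the logarithm removes the singularity. For $a\in\mathcal A$, $\varepsilon>0$, $z\in\mathbb C$ put $A=z-a$ and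
\[
S^\varepsilon_a(z)=\operatorname{tr}\log(A^*A+\varepsilon^2),\quad
m^\varepsilon_a(z)=\operatorname{tr}\big[A^*(AA^*+\varepsilon^2)^{-1}\big],\quad
h^\varepsilon_a(z)=\varepsilon\operatorname{tr}\big[(AA^*+\varepsilon^2)^{-1}\big].
\]
Note that $0<h^\varepsilon_a\le1/\varepsilon$. We use repeatedly that $A^*f(AA^*)=f(A^*A)A^*$ and $\operatorname{tr}f(AA^*)=\operatorname{tr}f(A^*A)$ for continuous $f$; both hold for polynomials, hence for uniform limits of polynomials. In particular $h^\varepsilon_a=\frac12\partial_\varepsilon S^\varepsilon_a$, so by the next lemma $(h^\varepsilon_a,m^\varepsilon_a)$ is the gradient of $S^\varepsilon_a(z)$ in $(\varepsilon,z)$.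

\begin{lemma}\label{lem:reg}
The functions $S^\varepsilon_a,m^\varepsilon_a,h^\varepsilon_a$ are $C^\infty$ in $z$, $\partial_zS^\varepsilon_a=m^\varepsilon_a$, and
\[
r^\varepsilon_a:=\partial_{\bar z}m^\varepsilon_a=\varepsilon^2\operatorname{tr}\big[(A^*A+\varepsilon^2)^{-1}(AA^*+\varepsilon^2)^{-1}\big]>0 .
\]
As $|z|\to\infty$, $S^\varepsilon_a(z)-\log|z|^2\to0$ and $m^\varepsilon_a(z)\to0$.
\end{lemma}

\begin{proof}
The operators $A^*A+\varepsilon^2$ and $AA^*+\varepsilon^2$ are polynomial in $z,\bar z$ and bounded below by $\varepsilon^2$, so their inverses and logarithms are smooth in $z$. For a smooth family $T$ of positive invertible elements, $\log T=\int_0^\infty[(1+u)^{-1}-(T+u)^{-1}]\,du$ and traciality give $(\operatorname{tr}\log T)'=\int_0^\infty\operatorname{tr}[T'(T+u)^{-2}]\,du=\operatorname{tr}(T^{-1}T')$. Since $\partial_z(A^*A)=A^*$, we get $\partial_zS^\varepsilon_a=\operatorname{tr}[(A^*A+\varepsilon^2)^{-1}A^*]=m^\varepsilon_a$. With $D=(AA^*+\varepsilon^2)^{-1}$ we have $\partial_{\bar z}A^*=1$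 and $\partial_{\bar z}D=-DAD$, so $r^\varepsilon_a=\operatorname{tr}[(1-A^*DA)D]$, and $A^*DA=1-\varepsilon^2(A^*A+\varepsilon^2)^{-1}$. The trace of a product $PQ$ of positive invertible elements is $\operatorname{tr}(P^{1/2}QP^{1/2})>0$. Finally, $S^\varepsilon_a(z)-\log|z|^2=\operatorname{tr}\log\big(|1-a/z|^2+\varepsilon^2/|z|^2\big)$, and the argument of the logarithm tends to $1$ in norm; and for $|z|>\|a\|$, writing $A^*D=A^{-1}\cdot AA^*D$ gives $|m^\varepsilon_a(z)|\le\|A^{-1}\|\le(|z|-\|a\|)^{-1}$.
\end{proof}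

We recall the basic facts on Brown measure \cite{Brown,HS}: the function $S_a(z)=2\operatorname{tr}\log|a-z|$ is in $L^1_{\mathrm{loc}}$ and equals $\int\log|z-w|^2\,d\mu_a(w)$ for every $z$. Hence, as distributions, $\partial_zS_a$ is the Cauchy transform $m_a$ of $\mu_a$ (an $L^1_{\mathrm{loc}}$ function defined a.e.), and $\partial_{\bar z}\partial_zS_a=\pi\mu_a$. Monotone convergence in the spectral measure of $A^*A$ gives $S^\varepsilon_a(z)\downarrow S_a(z)$ for every $z$, hence convergence in $L^1_{\mathrm{loc}}$, and differentiating,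
\begin{equation}\label{eq:limits}
m^\varepsilon_a\to\partial_zS_a\quad\text{and}\quad r^\varepsilon_a\,d^2z\to\pi\mu_a\quad\text{as distributions.}
\end{equation}
The second convergence holds against every $f\in C_c(\mathbb C)$: testing nonnegative measures against a smooth bump bounds their masses on compact sets uniformly, and $f$ is a uniform limit of test functions with supports in a fixed compact set. For $|z|>\|a\|$ the formula $A^*D=A^{-1}\cdot AA^*D$ shows $m^\varepsilon_a(z)\to\operatorname{tr}(z-a)^{-1}$ locally boundedly; this limit is holomorphic, so $\mu_a$ lives on $|z|\le\|a\|$ and $m_a(z)=\operatorname{tr}(z-a)^{-1}$ for $|z|>\|a\|$.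

The next lemma turns a statement about the distribution $\partial_zS_a$ into one about the Cauchy integral at every point. Recall that a Lipschitz function on $\mathbb R^2$ is differentiable a.e.\ (Rademacher's theorem) and that its classical derivatives are bounded and are its distributional derivatives.

\begin{lemma}\label{lem:everywhere}
If $\partial_zS_a$ equals a Lipschitz function $\phi$ as a distribution, then $\mu_a$ has the bounded density $\frac1\pi\partial_{\bar z}\phi$, $S_a$ is finite everywhere, and the Cauchy integral $m_a(z)$ converges absolutely and equals $\phi(z)$ for every $z$.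
\end{lemma}

\begin{proof}
We have $\pi\mu_a=\partial_{\bar z}\phi\in L^\infty$. The convolution of a bounded compactly supported function with the $L^1_{\mathrm{loc}}$ kernels $\log|z|^2$ and $1/z$ converges absolutely everywhere and is continuous. So $m_a$ and $\phi$ are continuous and equal a.e.
\end{proof}

For $a=a_\gamma$ we write $S^\varepsilon_\gamma,m^\varepsilon_\gamma,h^\varepsilon_\gamma,r^\varepsilon_\gamma$, and the circular case gets its own letter, $M^\varepsilon:=m^\varepsilon_0$. The element $x_0$ enters only through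
\[
k(w,\zeta):=h^w_{x_0}(\zeta),\qquad q(w,\zeta):=m^w_{x_0}(\zeta)\qquad(w>0,\ \zeta\in\mathbb C).
\]
The quantity $m^\varepsilon_\gamma$ does not satisfy a closed equation by itself, but the pair $(h^\varepsilon_\gamma,m^\varepsilon_\gamma)$ does. This is the only place where freeness is used.

\begin{proposition}[Subordination system]\label{prop:sub}
Let $\varepsilon>0$, $|\gamma|\le s$, $z\in\mathbb C$. Then $(h,m)=(h^\varepsilon_\gamma(z),m^\varepsilon_\gamma(z))$ is the unique pair in $(0,\infty)\times\mathbb C$ with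
\begin{equation}\label{eq:system}
h=k(\varepsilon+sh,\ z-\gamma m),\qquad m=q(\varepsilon+sh,\ z-\gamma m).
\end{equation}
\end{proposition}

In words: adding $g_\gamma$ to $x_0$ increases the regularization from $\varepsilon$ to $\varepsilon+sh$ and shifts the spectral parameter from $z$ to $z-\gamma m$. The variance $s$ does the first, the anisotropy $\gamma$ the second.

\begin{remark}[Far from the spectrum]\label{rem:far}
Let $|z|$ be large. Then $A=z-a_\gamma$ is invertible, $h^\varepsilon_\gamma(z)\le\varepsilon\|A^{-1}\|^2\to0$, and $m^\varepsilon_\gamma(z)\to m_\gamma(z)$, which is small. Since $q(w,\zeta)\to\operatorname{tr}(\zeta_0-x_0)^{-1}$ as $(w,\zeta)\to(0,\zeta_0)$ when $|\zeta_0|>\|x_0\|$, by continuity of inversion, the second equation of \eqref{eq:system} becomes $m_\gamma(z)=m_{x_0}(z-\gamma m_\gamma(z))$. For $\gamma=0$ this says $m_0=m_{x_0}$ near infinity, so $m_\gamma(z)=m_0(z-\gamma m_\gamma(z))$: the Cauchy transform is constant along characteristics. The variance $s$ has disappeared from this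 relation, which therefore cannot determine the measure; inside the support $h$ need not vanish in the limit, and it carries the missing information.
\end{remark}

\section{The case $x_0=0$: from a disk to an ellipse}\label{sec:example}

For $x_0=0$ the operator $\zeta-x_0$ is a scalar, and \eqref{eq:system} becomes
\begin{equation}\label{eq:system0}
h=\frac{w}{|\zeta|^2+w^2},\qquad m=\frac{\bar\zeta}{|\zeta|^2+w^2},\qquad w=\varepsilon+sh,\qquad \zeta=z-\gamma m .
\end{equation}
The main idea of the paper is visible here. The first three equations contain neither $\gamma$ nor $z$: they are the circular system at the point $\zeta$, and they give $m=M^\varepsilon(\zeta)$. The fourth equation only says at which point $z=\zeta+\gamma M^\varepsilon(\zeta)$ the elliptic model takes this value.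

\emph{The circular case.} Let $\gamma=0$, $z=\zeta$, and $\rho=|\zeta|^2+w^2$. The first and third equations give $w-\varepsilon=sw/\rho$. Since $w>\varepsilon$, we get $\rho=sw/(w-\varepsilon)>s$; since $\rho\ge w^2$, we get $w-\varepsilon\le s/w$, so $w\le 1+s$ for $\varepsilon\le1$. A limit point $w_0$ of $w$ as $\varepsilon\to0$ satisfies $w_0(|\zeta|^2+w_0^2-s)=0$ and $|\zeta|^2+w_0^2\ge s$. If $|\zeta|^2<s$, the inequality forces $w_0>0$, so $w_0^2=s-|\zeta|^2$. If $|\zeta|^2\ge s$, then $w_0>0$ would make both factors positive, so $w_0=0$. Hence $\rho\to\max(s,|\zeta|^2)$ and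
\[
M^\varepsilon(\zeta)=\frac{\bar\zeta}{\rho}\ \longrightarrow\ M(\zeta)=\begin{cases}\bar\zeta/s,&|\zeta|\le\sqrt s,\\ 1/\zeta,&|\zeta|\ge\sqrt s,\end{cases}
\]
with $|M^\varepsilon|\le|\zeta|/\max(s,|\zeta|^2)\le s^{-1/2}$. By dominated convergence and \eqref{eq:limits}, $\partial_zS_0=M$. This function is Lipschitz, so by Lemma~\ref{lem:everywhere} $\mu_0$ is the uniform measure on the disk $|\zeta|<\sqrt s$, and $S_0(\zeta)=|\zeta|^2/s+\log s-1$ there (it has $\zeta$-derivative $M$ and matches $\log|\zeta|^2$ on the circle).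

\emph{The elliptic case.} In the limit the point $\zeta$ is sent to $\Phi_\gamma(\zeta)=\zeta+\gamma M(\zeta)$; Proposition~\ref{prop:limit} justifies the limit and gives $\mu_\gamma=(\Phi_\gamma)_*\mu_0$ for $|\gamma|\le s$ and $m_\gamma\circ\Phi_\gamma=M$ for $|\gamma|<s$. On the disk $\Phi_\gamma$ is real-linear: with $\gamma=|\gamma|e^{2i\theta}$,
\[
\Phi_\gamma\big(e^{i\theta}(u+iv)\big)=e^{i\theta}\Big(\big(1+\tfrac{|\gamma|}s\big)u+i\big(1-\tfrac{|\gamma|}s\big)v\Big).
\]
For $|\gamma|<s$ the image of the disk is an ellipse with semi-axes $(s\pm|\gamma|)/\sqrt s$ and area $\pi(s^2-|\gamma|^2)/s$, and $\mu_\gamma$ is uniform on it. From $z=\zeta+\gamma\bar\zeta/s$ we get $\bar z-\bar\gamma z/s=(1-|\gamma|^2/s^2)\bar\zeta$, so inside the ellipse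
\begin{equation}\label{eq:ellipse}
m_\gamma(z)=\frac{\bar\zeta}{s}=\frac{s\bar z-\bar\gamma z}{s^2-|\gamma|^2}.
\end{equation}
As a consistency check, $\frac1\pi\partial_{\bar z}m_\gamma=\frac{s}{\pi(s^2-|\gamma|^2)}$ is the reciprocal of the area. Formula \eqref{eq:B2} with $\tau_0=s$ gives $S_\gamma(z)=S_0(\zeta)+\operatorname{Re}(\gamma\bar\zeta^2)/s^2=\log s-1+\operatorname{Re}(z\,m_\gamma(z))$, that is,
\[
S_\gamma(z)=\log s-1+\frac{N}{s^2-\gamma\bar\gamma},\qquad N=s|z|^2-\tfrac12\bar\gamma z^2-\tfrac12\gamma\bar z^2 ,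
\]
and the PDE can be verified directly: $(s^2-\gamma\bar\gamma)^2\,\partial_\gamma S_\gamma=-\frac12\bar z^2(s^2-\gamma\bar\gamma)+\bar\gamma N=-\frac12(s\bar z-\bar\gamma z)^2$.

\emph{The boundary.} For $|\gamma|=s$ the map sends $e^{i\theta}(u+iv)$ to $2ue^{i\theta}$, collapsing each chord perpendicular to $e^{i\theta}$ to a point: characteristics meet. The chord at $u$ has length $2\sqrt{s-u^2}$, so the image measure is $\frac1{2\pi s}\sqrt{4s-t^2}\,dt$ on the segment $\{te^{i\theta}:|t|\le2\sqrt s\}$. This agrees with the direct computation: $g_\gamma$ has the distribution of the normal element $\sqrt s\,e^{i\theta}\sigma_1$, whose Brown measure is its spectral distribution.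

\section{Proof of the subordination system and the Lipschitz bound}\label{sec:sub}

\subsection{Hermitization}

Free convolution is computed through resolvents of self-adjoint elements, and $a_\gamma$ is not self-adjoint. The remedy is to pass to $2\times2$ matrices. Let $E=\mathrm{id}\otimes\operatorname{tr}:M_2(\mathcal A)\to M_2(\mathbb C)$ be the entrywise trace, a positive unital map. For $a\in\mathcal A$, $w\in\mathbb R$, $\zeta\in\mathbb C$ set
\[
\widehat a=\begin{pmatrix}0&a\\a^*&0\end{pmatrix},\qquad B(w,\zeta)=\begin{pmatrix}iw&\zeta\\\bar\zeta&iw\end{pmatrix}=iw+\widehat\zeta .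
\]
The map $(w,\zeta)\mapsto B(w,\zeta)$ is real-linear and injective, and $B^*B=(w^2+|\zeta|^2)I$, so $\|B(w,\zeta)\|^2=w^2+|\zeta|^2$. For self-adjoint $Y\in M_2(\mathcal A)$ let $G_Y(B)=E[(B-Y)^{-1}]$ for those $B\in M_2(\mathbb C)$ for which $B-Y$ is invertible. An operator $T$ with $\operatorname{Im}T:=\frac1{2i}(T-T^*)\ge c>0$ is invertible, and $\operatorname{Im}T^{-1}=-T^{-1}(\operatorname{Im}T)(T^{-1})^*\le0$. So $G_Y$ is holomorphic on the convex domain $\mathbb H=\{B\in M_2(\mathbb C):\operatorname{Im}B>0\}$, with $\operatorname{Im}G_Y\le0$ there.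

Let $w>0$ and $A=\zeta-a$. Then $B(w,\zeta)-\widehat a=iw+\widehat A$ and $\widehat A^{\,2}=\operatorname{diag}(AA^*,A^*A)$, so
\[
(iw+\widehat A)^{-1}=(\widehat A-iw)(\widehat A^{\,2}+w^2)^{-1}=\begin{pmatrix}-iw(AA^*+w^2)^{-1}&A(A^*A+w^2)^{-1}\\A^*(AA^*+w^2)^{-1}&-iw(A^*A+w^2)^{-1}\end{pmatrix}.
\]
The diagonal entries have the same trace, and the upper right entry equals $(AA^*+w^2)^{-1}A$, the adjoint of the lower left one. Hence
\begin{equation}\label{eq:G}
G_{\widehat a}(B(w,\zeta))=B\big(-h^w_a(\zeta),\overline{m^w_a(\zeta)}\big),\qquad E\big[(\widehat A^{\,2}+w^2)^{-1}\big]=\frac{h^w_a(\zeta)}{w}\,I .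
\end{equation}
The pair $(h,m)$ is thus a single matrix-valued Cauchy transform.

\subsection{Existence}

Subalgebras of $M_2(\mathcal A)$ containing $M_2(\mathbb C)$ are \emph{free over $M_2(\mathbb C)$} if $E[Y_1\cdots Y_n]=0$ whenever $E[Y_j]=0$ for all $j$ and consecutive factors come from different subalgebras. If $\mathcal A_1,\mathcal A_2$ are free, then $M_2(\mathcal A_1),M_2(\mathcal A_2)$ are free over $M_2(\mathbb C)$, because each entry of $Y_1\cdots Y_n$ is a sum of alternating products of entries of trace zero. In particular $\widehat{x_0}$ and $\widehat{g_\gamma}$ are free over $M_2(\mathbb C)$. We use three facts of operator-valued free probability (Voiculescu; Speicher; see \cite[Ch.~9--10]{MS}), for self-adjoint elements of $M_2(\mathcal A)$.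
\begin{enumerate}
\item[(R1)] For each $Y$ there is a holomorphic map $R_Y$, the $R$-transform, from a neighborhood of $0$ in $M_2(\mathbb C)$ to $M_2(\mathbb C)$, such that $G_Y(W^{-1}+R_Y(W))=W$ for invertible $W$ of small norm, and such that for invertible $B$ with $\|B^{-1}\|$ small the matrix $W=G_Y(B)$ is invertible, of small norm, and $B=W^{-1}+R_Y(W)$.
\item[(R2)] If $Y_1,Y_2$ are free over $M_2(\mathbb C)$, then $R_{Y_1+Y_2}=R_{Y_1}+R_{Y_2}$ near $0$.
\item[(R3)] If $Z=C_1\otimes\sigma_1+C_2\otimes\sigma_2$ with self-adjoint $C_1,C_2\in M_2(\mathbb C)$, then $Z$ is $M_2(\mathbb C)$-valued semicircular: $R_Z(W)=E[ZWZ]=C_1WC_1+C_2WC_2$.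
\end{enumerate}
The boundedness of $x_0$ is used in (R1), which rests on the Neumann series for $(B-Y)^{-1}$.

By \eqref{eq:elliptic}, $Z=\widehat{g_\gamma}$ has the form in (R3) with $C_1=\widehat{\alpha e^{i\theta}}$ and $C_2=\widehat{i\beta e^{i\theta}}$. Multiplying out, with $g=g_\gamma$,
\[
\eta(W):=E[ZWZ]=E\begin{pmatrix}g\,w_{22}\,g^*&g\,w_{21}\,g\\g^*w_{12}\,g^*&g^*w_{11}\,g\end{pmatrix}=\begin{pmatrix}s\,w_{22}&\gamma\,w_{21}\\\bar\gamma\,w_{12}&s\,w_{11}\end{pmatrix},
\]
and in particular $\eta(B(t,\xi))=B(st,\gamma\bar\xi)$. Let $X_0=\widehat{x_0}$, so $X_0+Z=\widehat{a_\gamma}$, and let $W=G_{X_0+Z}(B)$. For $\|B^{-1}\|$ small, (R1)--(R3) give $B=W^{-1}+R_{X_0}(W)+\eta(W)$, so $B-\eta(W)=W^{-1}+R_{X_0}(W)$, and (R1) for $X_0$ gives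
\begin{equation}\label{eq:matrixsub}
G_{X_0+Z}(B)=G_{X_0}\big(B-\eta(G_{X_0+Z}(B))\big).
\end{equation}
We need \eqref{eq:matrixsub} at $B(\varepsilon,z)$, whose inverse is not small, so we continue it analytically. For $B\in\mathbb H$ we have $\operatorname{Im}W\le0$, and $\eta(W)=C_1WC_1+C_2WC_2$ gives $\operatorname{Im}\eta(W)=\eta(\operatorname{Im}W)\le0$; thus $B-\eta(W)\in\mathbb H$, and both sides of \eqref{eq:matrixsub} are holomorphic on $\mathbb H$. They agree on the open set $\|B-iRI\|<1$ for large $R$, where $\|B^{-1}\|\le(R-1)^{-1}$, hence on all of $\mathbb H$ by the identity theorem.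

Take $B=B(\varepsilon,z)$ and $(h,m)=(h^\varepsilon_\gamma(z),m^\varepsilon_\gamma(z))$. By \eqref{eq:G} the left side of \eqref{eq:matrixsub} is $B(-h,\bar m)$, and $B(\varepsilon,z)-\eta(B(-h,\bar m))=B(\varepsilon+sh,z-\gamma m)$. Applying \eqref{eq:G} to $x_0$, the right side is $B(-k,\bar q)$ with $k,q$ evaluated at $(\varepsilon+sh,z-\gamma m)$. Comparing entries gives \eqref{eq:system}.

\subsection{A resolvent estimate}

Uniqueness in \eqref{eq:system} is a contraction property: we need to know how fast $(k,q)$ varies with $(w,\zeta)$, and the answer is controlled by the ratio $k/w$, which the system keeps below $1/s$.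

\begin{lemma}\label{lem:resolvent}
Let $w_j>0$, $\zeta_j\in\mathbb C$, $k_j=k(w_j,\zeta_j)$, $q_j=q(w_j,\zeta_j)$ for $j=1,2$. Then $|q_j|^2\le k_j/w_j$ and
\[
(k_1-k_2)^2+|q_1-q_2|^2\le\frac{k_1k_2}{w_1w_2}\Big[(w_1-w_2)^2+|\zeta_1-\zeta_2|^2\Big].
\]
\end{lemma}

\begin{proof}
Let $T_j=B(w_j,\zeta_j)-X_0=iw_j+\widehat{A_j}$ with $A_j=\zeta_j-x_0$. Then $T_j^*T_j=T_jT_j^*=\widehat{A_j}^{\,2}+w_j^2$. On columns $\xi\in\mathcal A^2$ use the inner product $\langle\xi,\xi'\rangle=\operatorname{tr}(\xi_1^*\xi_1'+\xi_2^*\xi_2')$; a matrix $C\in M_2(\mathbb C)$ satisfies $\|C\xi\|\le\|C\|\|\xi\|$, since $C^*C\le\|C\|^2$. For unit vectors $u,v\in\mathbb C^2$ put $\xi=(T_1^{-1})^*u$ and $\xi'=T_2^{-1}v$. By the second formula in \eqref{eq:G}, $\|\xi\|^2=u^*E[(T_1^*T_1)^{-1}]u=k_1/w_1$ and $\|\xi'\|^2=v^*E[(T_2T_2^*)^{-1}]v=k_2/w_2$. With $C=T_2-T_1=B(w_2-w_1,\zeta_2-\zeta_1)$, the resolvent identity $T_1^{-1}-T_2^{-1}=T_1^{-1}CT_2^{-1}$ and the Cauchy--Schwarz inequality give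
\[
\big|u^*E[T_1^{-1}-T_2^{-1}]v\big|=|\langle\xi,C\xi'\rangle|\le\|C\|\Big(\frac{k_1k_2}{w_1w_2}\Big)^{1/2}.
\]
By \eqref{eq:G}, $E[T_1^{-1}-T_2^{-1}]=B(k_2-k_1,\overline{q_1-q_2})$; take the supremum over $u,v$ and use the formula for $\|B(\cdot,\cdot)\|$ on both sides. In the same way $|u^*E[T_2^{-1}]v|=|\langle u,\xi'\rangle|\le\|\xi'\|$ gives $k_2^2+|q_2|^2\le k_2/w_2$, and the roles of the indices are symmetric.
\end{proof}

Fix $\varepsilon>0$ and let $\lambda=1/(s+\varepsilon^2)$, so that $\lambda s<1$. Suppose $h_j>0$ and $m_j\in\mathbb C$ satisfy $h_j=k(w_j,\zeta_j)$ and $m_j=q(w_j,\zeta_j)$ with $w_j=\varepsilon+sh_j$. Then $h_j\le1/w_j\le1/\varepsilon$, so $h_j/w_j=1/(s+\varepsilon/h_j)\le\lambda$. Since $w_1-w_2=s(h_1-h_2)$, Lemma~\ref{lem:resolvent} gives $|m_j|^2\le\lambda$ and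
\begin{equation}\label{eq:key}
(1-\lambda^2s^2)(h_1-h_2)^2+|m_1-m_2|^2\le\lambda^2|\zeta_1-\zeta_2|^2 .
\end{equation}

\begin{proof}[End of the proof of Proposition~\ref{prop:sub}]
Let $(h_1,m_1)$ and $(h_2,m_2)$ solve \eqref{eq:system}, and put $\zeta_j=z-\gamma m_j$. Then $|\zeta_1-\zeta_2|=|\gamma||m_1-m_2|\le s|m_1-m_2|$, and \eqref{eq:key} gives $(1-\lambda^2s^2)\big[(h_1-h_2)^2+|m_1-m_2|^2\big]\le0$.
\end{proof}

Applying \eqref{eq:key} instead to the circular solutions $(h^\varepsilon_0(\zeta_j),M^\varepsilon(\zeta_j))$ at two points gives the bound that keeps characteristics apart.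

\begin{corollary}\label{cor:lip}
For $\varepsilon>0$, the function $M^\varepsilon$ is Lipschitz with constant $\frac1{s+\varepsilon^2}<\frac1s$, and $|M^\varepsilon|\le s^{-1/2}$.
\end{corollary}

\begin{remark}
The system \eqref{eq:system} makes sense for any $\gamma$, but uniqueness needs $|\gamma|\le s$. Take $x_0=0$, $z=0$ and a real $\gamma>s$ in \eqref{eq:system0}. One solution has $\zeta=0$. On the axis $\zeta=iv$ the fourth equation reads $iv(1-\gamma/\rho)=0$, where $\rho=v^2+w^2$ is continuous in $v$, tends to infinity with $v$, and is less than $\gamma$ at $v=0$ when $\varepsilon$ is small. So $\rho=\gamma$ for some $v>0$, which gives a second solution, with $m\ne0$.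
\end{remark}

\section{Exact transport for $\varepsilon>0$}\label{sec:transport}

Fix $\varepsilon>0$ and let $\Phi^\varepsilon_\gamma(\zeta)=\zeta+\gamma M^\varepsilon(\zeta)$. We carry out the heuristics of Section~\ref{sec:char} at the regularized level, for the Cauchy transform, the mass and the potential in turn.

\begin{lemma}\label{lem:diffeo}
For $|\gamma|\le s$, $\Phi^\varepsilon_\gamma$ is a $C^\infty$ diffeomorphism of $\mathbb C$ onto $\mathbb C$ with inverse $z\mapsto z-\gamma m^\varepsilon_\gamma(z)$, and $m^\varepsilon_\gamma\circ\Phi^\varepsilon_\gamma=M^\varepsilon$.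
\end{lemma}

\begin{proof}
If $z=\zeta+\gamma m$, the system \eqref{eq:system} for $\gamma$ at $z$ and the system for $0$ at $\zeta$ are the same equations at $(h,m)$. Given $\zeta$, take $(h,m)=(h^\varepsilon_0(\zeta),M^\varepsilon(\zeta))$ and $z=\Phi^\varepsilon_\gamma(\zeta)$; uniqueness for $\gamma$ gives $m^\varepsilon_\gamma(z)=M^\varepsilon(\zeta)$, hence $z-\gamma m^\varepsilon_\gamma(z)=\zeta$. Given $z$, take $(h,m)=(h^\varepsilon_\gamma(z),m^\varepsilon_\gamma(z))$ and $\zeta=z-\gamma m$; uniqueness for $0$ gives $M^\varepsilon(\zeta)=m$, hence $\Phi^\varepsilon_\gamma(\zeta)=z$. Both maps are smooth by Lemma~\ref{lem:reg}.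
\end{proof}

The differential of a map $F:\mathbb C\to\mathbb C$ is $v\mapsto F_\zeta v+F_{\bar\zeta}\bar v$, with norm $|F_\zeta|+|F_{\bar\zeta}|$ and determinant $|F_\zeta|^2-|F_{\bar\zeta}|^2$. With $p=|\partial_\zeta M^\varepsilon|$ and $r=r^\varepsilon_0$, Corollary~\ref{cor:lip} says $p+r<1/s$.

\begin{lemma}\label{lem:mass}
Let $|\gamma|\le s$ and let $J$ be the Jacobian determinant of $\Phi=\Phi^\varepsilon_\gamma$. Then $J>0$, $(r^\varepsilon_\gamma\circ\Phi)\,J=r^\varepsilon_0$, and for $f\in C_c(\mathbb C)$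
\begin{equation}\label{eq:mass}
\int f\,r^\varepsilon_\gamma\,d^2z=\int(f\circ\Phi^\varepsilon_\gamma)\,r^\varepsilon_0\,d^2\zeta .
\end{equation}
If $|\gamma|<s$, then $r^\varepsilon_\gamma\le s/(s^2-|\gamma|^2)$ everywhere.
\end{lemma}

\begin{proof}
We have $|\Phi_\zeta|\ge1-|\gamma|p$ and $|\Phi_{\bar\zeta}|=|\gamma|r$, and $|\gamma|(p+r)<1$, so
\begin{equation}\label{eq:J}
J\ge(1-|\gamma|p)^2-|\gamma|^2r^2=(1-|\gamma|p-|\gamma|r)(1-|\gamma|p+|\gamma|r)>0 .
\end{equation}
The density is encoded in the form $dm^\varepsilon_\gamma\wedge dz=r^\varepsilon_\gamma\,d\bar z\wedge dz$. Pull it back by $\Phi$. On the right, expanding $d\bar\Phi\wedge d\Phi$ gives $(|\Phi_\zeta|^2-|\Phi_{\bar\zeta}|^2)\,d\bar\zeta\wedge d\zeta=J\,d\bar\zeta\wedge d\zeta$. On the left, Lemma~\ref{lem:diffeo} gives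
\[
dM^\varepsilon\wedge(d\zeta+\gamma\,dM^\varepsilon)=dM^\varepsilon\wedge d\zeta=r^\varepsilon_0\,d\bar\zeta\wedge d\zeta .
\]
This is the identity for $J$, and \eqref{eq:mass} is the change of variables $z=\Phi(\zeta)$. Now let $|\gamma|<s$. From $p\le\frac1s-r$ we get $1-|\gamma|p\ge1-\frac{|\gamma|}s+|\gamma|r$, so \eqref{eq:J} gives $J\ge(1-\frac{|\gamma|}s)(1-\frac{|\gamma|}s+2|\gamma|r)$. Since $r\le\frac1s$, we have $1-\frac{|\gamma|}s\ge(s-|\gamma|)r$, so the second factor is at least $(s+|\gamma|)r$. Hence $J\ge\frac{s^2-|\gamma|^2}s\,r$, and $r^\varepsilon_\gamma\circ\Phi=r/J\le s/(s^2-|\gamma|^2)$.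
\end{proof}

For the potential there is a new difficulty: nothing so far says that $S^\varepsilon_\gamma(z)$ is differentiable in $\gamma$. So we build a smooth solution of the PDE by characteristics and then identify it with $S^\varepsilon_\gamma$. Along a characteristic $dz=m\,d\gamma$ with $m$ constant, and the PDE predicts $dS=2\operatorname{Re}(m\,dz)-\operatorname{Re}(m^2d\gamma)=\operatorname{Re}(m^2d\gamma)$; this suggests \eqref{eq:potential}. Let $\Omega=\{|\gamma|<s\}\times\mathbb C$.

\begin{lemma}\label{lem:potential}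
For $(\gamma,\zeta)\in\Omega$,
\begin{equation}\label{eq:potential}
S^\varepsilon_\gamma(\Phi^\varepsilon_\gamma(\zeta))=S^\varepsilon_0(\zeta)+\operatorname{Re}\big(\gamma M^\varepsilon(\zeta)^2\big).
\end{equation}
The function $S^\varepsilon(\gamma,z)=S^\varepsilon_\gamma(z)$ is smooth on $\Omega$, with $dS^\varepsilon=2\operatorname{Re}(m^\varepsilon_\gamma\,dz)-\operatorname{Re}\big((m^\varepsilon_\gamma)^2d\gamma\big)$.
\end{lemma}

\begin{proof}
The smooth map $(\gamma,\zeta)\mapsto(\gamma,\Phi^\varepsilon_\gamma(\zeta))$ is a bijection of $\Omega$ by Lemma~\ref{lem:diffeo}, and its differential is block triangular with determinant $J>0$; so it is a diffeomorphism. Let $U$ be the smooth real function on $\Omega$ whose value at $(\gamma,\Phi^\varepsilon_\gamma(\zeta))$ is the right side of \eqref{eq:potential}. Write $M=M^\varepsilon(\zeta)$. Then $dS^\varepsilon_0=2\operatorname{Re}(M\,d\zeta)$ and $dz=d\zeta+\gamma\,dM+M\,d\gamma$, so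
\[
dU=2\operatorname{Re}\big(M(d\zeta+\gamma\,dM)\big)+\operatorname{Re}(M^2d\gamma)=2\operatorname{Re}(M\,dz)-\operatorname{Re}(M^2d\gamma),
\]
and $M=m^\varepsilon_\gamma(z)$. It remains to show $U=S^\varepsilon$. For fixed $\gamma$ the real functions $U(\gamma,\cdot)$ and $S^\varepsilon_\gamma$ have the same $z$-derivative $m^\varepsilon_\gamma$, so they differ by a constant. As $|z|\to\infty$ we have $|\zeta-z|\le\sqrt s$, so $|\zeta|\to\infty$ and $\zeta/z\to1$, and Lemma~\ref{lem:reg} shows that each term in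
\[
U-\log|z|^2=\big(S^\varepsilon_0(\zeta)-\log|\zeta|^2\big)+\log|\zeta/z|^2+\operatorname{Re}(\gamma M^2)
\]
tends to $0$, as does $S^\varepsilon_\gamma(z)-\log|z|^2$. The constant is $0$.
\end{proof}

\section{Removing the regularization}\label{sec:limit}

A priori \eqref{eq:limits} gives only distributional convergence, too weak to compose with maps that depend on $\varepsilon$. The bound of Corollary~\ref{cor:lip} is uniform in $\varepsilon$ and upgrades it.

\begin{proposition}\label{prop:limit}
\begin{enumerate}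
\item[(i)] $M:=m_0$ is $\frac1s$-Lipschitz, $|M|\le s^{-1/2}$, $M^\varepsilon\to M$ locally uniformly, and $\mu_0$ has the bounded density $\frac1\pi\partial_{\bar\zeta}M$. Put $\Phi_\gamma=\mathrm{id}+\gamma M=\Phi_{s,s,\tau}$.
\item[(ii)] For $|\gamma|\le s$, $\mu_\gamma=(\Phi_\gamma)_*\mu_0$.
\item[(iii)] For $|\gamma|<s$, $\Phi_\gamma$ is a bi-Lipschitz homeomorphism of $\mathbb C$, $m_\gamma=M\circ\Phi_\gamma^{-1}$ everywhere, $m_\gamma$ is Lipschitz with constant $1/(s-|\gamma|)$, and $\mu_\gamma$ has a bounded density. Moreover $m^\varepsilon_\gamma(z)\to m_\gamma(z)$ locally uniformly in $(\gamma,z)\in\Omega$.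
\item[(iv)] $S(\gamma,z)=S_\gamma(z)$ is $C^1$ on $\Omega$ with $\partial_zS=m_\gamma$ and $\partial_\gamma S=-\frac12m_\gamma^2$, and $S_\gamma(\Phi_\gamma(\zeta))=S_0(\zeta)+\operatorname{Re}(\gamma M(\zeta)^2)$ for $(\gamma,\zeta)\in\Omega$.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) By Corollary~\ref{cor:lip} and the Arzel\`a--Ascoli theorem, every sequence $\varepsilon_n\to0$ has a subsequence along which $M^{\varepsilon_n}$ converges locally uniformly to a $\frac1s$-Lipschitz function bounded by $s^{-1/2}$. By \eqref{eq:limits} that function represents $\partial_zS_0$, so by Lemma~\ref{lem:everywhere} it is $m_0$. The limit does not depend on the subsequence, so $M^\varepsilon\to M$ locally uniformly.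

(ii) Let $f\in C_c(\mathbb C)$. The left side of \eqref{eq:mass} tends to $\pi\int f\,d\mu_\gamma$. Since $|\Phi^\varepsilon_\gamma(\zeta)-\zeta|\le\sqrt s$ and $|\Phi_\gamma(\zeta)-\zeta|\le\sqrt s$, the functions $f\circ\Phi^\varepsilon_\gamma$ and $f\circ\Phi_\gamma$ vanish outside one compact set $K$, and $f\circ\Phi^\varepsilon_\gamma\to f\circ\Phi_\gamma$ uniformly by (i) and the uniform continuity of $f$. As $0<r^\varepsilon_0\le\frac1s$, replacing $\Phi^\varepsilon_\gamma$ by $\Phi_\gamma$ on the right side of \eqref{eq:mass} costs at most $\frac1s|K|\,\|f\circ\Phi^\varepsilon_\gamma-f\circ\Phi_\gamma\|_\infty\to0$, and $\int(f\circ\Phi_\gamma)r^\varepsilon_0\,d^2\zeta\to\pi\int f\circ\Phi_\gamma\,d\mu_0$. No inverse of $\Phi_\gamma$ is needed, which is why $|\gamma|=s$ is allowed.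

(iii) For each $z$ the map $\zeta\mapsto z-\gamma M(\zeta)$ is a strict contraction, with constant $|\gamma|/s$, so $\Phi_\gamma(\zeta)=z$ has exactly one solution; and
\begin{equation}\label{eq:bilip}
\big(1-\tfrac{|\gamma|}s\big)|\zeta-\zeta'|\le|\Phi_\gamma(\zeta)-\Phi_\gamma(\zeta')|\le\big(1+\tfrac{|\gamma|}s\big)|\zeta-\zeta'| .
\end{equation}
Given $z$, let $\zeta=\Phi_\gamma^{-1}(z)$, $\zeta^\varepsilon=(\Phi^\varepsilon_\gamma)^{-1}(z)$, and $d=|M^\varepsilon(\zeta^\varepsilon)-M(\zeta)|$. From $\zeta+\gamma M(\zeta)=\zeta^\varepsilon+\gamma M^\varepsilon(\zeta^\varepsilon)$ we get $|\zeta^\varepsilon-\zeta|=|\gamma|d$, so $d\le\frac{|\gamma|}sd+|M^\varepsilon(\zeta)-M(\zeta)|$. Since $M^\varepsilon(\zeta^\varepsilon)=m^\varepsilon_\gamma(z)$ and $|\zeta-z|\le\sqrt s$,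
\[
\big|m^\varepsilon_\gamma(z)-M(\Phi_\gamma^{-1}(z))\big|\le\frac{s}{s-|\gamma|}\ \sup_{|\zeta'|\le|z|+\sqrt s}|M^\varepsilon(\zeta')-M(\zeta')| ,
\]
which tends to $0$ locally uniformly on $\Omega$. By \eqref{eq:limits}, $\partial_zS_\gamma=M\circ\Phi_\gamma^{-1}$, which by \eqref{eq:bilip} is Lipschitz with constant $\frac1s(1-|\gamma|/s)^{-1}=1/(s-|\gamma|)$. Lemma~\ref{lem:everywhere} gives the rest.

(iv) By (iii), the forms $dS^\varepsilon$ of Lemma~\ref{lem:potential} converge locally uniformly on $\Omega$ to the continuous form $\omega=2\operatorname{Re}(m_\gamma dz)-\operatorname{Re}(m_\gamma^2d\gamma)$. Also $S^\varepsilon\to S$ pointwise, and $S$ is finite by Lemma~\ref{lem:everywhere}. The domain $\Omega$ is convex; letting $\varepsilon\to0$ in $S^\varepsilon(P')-S^\varepsilon(P)=\int_{[P,P']}dS^\varepsilon$ gives $S(P')-S(P)=\int_{[P,P']}\omega$ for all $P,P'\in\Omega$. Since $\omega$ is continuous, $S$ is $C^1$ with $dS=\omega$, which is the statement on derivatives. Fixing $P$ in these formulas shows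 that $S^\varepsilon\to S$ locally uniformly; together with $\Phi^\varepsilon_\gamma(\zeta)\to\Phi_\gamma(\zeta)$ this lets us pass to the limit in \eqref{eq:potential}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\gamma_0=s-\tau_0$ and $\gamma=s-\tau$, so $|\gamma_0|<s$ and $|\gamma|\le s$. The Lipschitz continuity of $m_{\gamma_0}$ is in Proposition~\ref{prop:limit}(iii). All maps factor through the circular model: since $m_{\gamma_0}(\Phi_{\gamma_0}(\zeta))=M(\zeta)$,
\begin{equation}\label{eq:factor}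
\Phi_{s,\tau_0,\tau}(\Phi_{\gamma_0}(\zeta))=\zeta+\gamma_0M(\zeta)+(\gamma-\gamma_0)M(\zeta)=\Phi_\gamma(\zeta).
\end{equation}
This is where $|\tau_0-s|<s$ is used. By Proposition~\ref{prop:limit}(ii) for $\gamma_0$ and for $\gamma$,
\[
(\Phi_{s,\tau_0,\tau})_*\mu_{\gamma_0}=(\Phi_{s,\tau_0,\tau}\circ\Phi_{\gamma_0})_*\mu_0=(\Phi_\gamma)_*\mu_0=\mu_\gamma .
\]
Finally $\partial_\tau=-\partial_\gamma$, so Proposition~\ref{prop:limit}(iv) gives $\partial_\tau S=\frac12m_\gamma^2=\frac12(\partial_zS)^2$.
\end{proof}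

\section{Sharp bounds and the boundary circle}\label{sec:B}

We prove Theorem~\ref{thm:B}, keeping $\gamma_0=s-\tau_0$ and $\gamma=s-\tau$. By \eqref{eq:factor}, $\Phi_{s,\tau_0,\tau}=\Phi_\gamma\circ\Phi_{\gamma_0}^{-1}$ whenever $|\gamma_0|<s$ and $|\gamma|\le s$.

\subsection{Part (1): Lipschitz and density bounds}

Let $\zeta=\Phi_{\gamma_0}^{-1}(z)$ and $\zeta'=\Phi_{\gamma_0}^{-1}(z')$. Then $m(z)=M(\zeta)$ and $z-\gamma_0m(z)=\zeta$, and the same for $z'$, so \eqref{eq:B1} reads $|\zeta-\zeta'|\ge s|M(\zeta)-M(\zeta')|$, which is Proposition~\ref{prop:limit}(i). The triangle inequality in \eqref{eq:B1} gives $|z-z'|\ge(s-|\gamma_0|)|m(z)-m(z')|$, and $|m|\le\sup|M|\le s^{-1/2}$. By Lemma~\ref{lem:mass}, $\int fr^\varepsilon_{\gamma_0}d^2z\le\frac{s}{s^2-|\gamma_0|^2}\int f\,d^2z$ for $0\le f\in C_c(\mathbb C)$; by \eqref{eq:limits} the same bound holds for $\pi\int f\,d\mu_{\gamma_0}$, which is the density bound.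

For $x_0=0$, Section~\ref{sec:example} shows that the density equals the bound throughout the ellipse. There $m$ is the real-linear map \eqref{eq:ellipse}; at $z=ie^{i\theta}v$ on the short axis, $s\bar z-\bar\gamma_0z=-ie^{-i\theta}(s+|\gamma_0|)v$, so $|m(z)-m(0)|=|z|/(s-|\gamma_0|)$.

\subsection{Part (2): the flow property and $C^{1,1}$ regularity}

Since $\Phi_\gamma$ is a bi-Lipschitz homeomorphism for $|\gamma|<s$, the factorization gives the bi-Lipschitz, inverse and composition claims, the last as $(\Phi_\gamma\circ\Phi_{\gamma_1}^{-1})\circ(\Phi_{\gamma_1}\circ\Phi_{\gamma_0}^{-1})=\Phi_\gamma\circ\Phi_{\gamma_0}^{-1}$ with $\gamma_1=s-\tau_1$; and $m_\gamma\circ\Phi_{s,\tau_0,\tau}=M\circ\Phi_{\gamma_0}^{-1}=m_{\gamma_0}$. Subtracting the identity of Proposition~\ref{prop:limit}(iv) for $\gamma_0$ from the one for $\gamma$, at $\zeta=\Phi_{\gamma_0}^{-1}(z)$, gives $S_\gamma(\Phi_{s,\tau_0,\tau}(z))-S_{\gamma_0}(z)=\operatorname{Re}[(\gamma-\gamma_0)m_{\gamma_0}(z)^2]$, which is \eqref{eq:B2} because $\gamma-\gamma_0=-(\tau-\tau_0)$.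

The first derivatives of $S$ are $m$, $\frac12m^2$ and their conjugates, and $m$ is bounded, so it suffices to show that $m_\gamma(z)$ is locally Lipschitz on $\Omega$. If $z=\zeta+\gamma M(\zeta)=\zeta'+\gamma'M(\zeta')$, then $\zeta-\zeta'=(\gamma'-\gamma)M(\zeta')+\gamma(M(\zeta')-M(\zeta))$, so $(1-|\gamma|/s)|\zeta-\zeta'|\le|\gamma-\gamma'|s^{-1/2}$ and $|m_\gamma(z)-m_{\gamma'}(z)|\le\frac1s|\zeta-\zeta'|\le\frac{|\gamma-\gamma'|}{\sqrt s\,(s-|\gamma|)}$. Hence
\[
|m_\gamma(z)-m_{\gamma'}(z')|\le\frac{|\gamma-\gamma'|}{\sqrt s\,(s-|\gamma|)}+\frac{|z-z'|}{s-|\gamma'|}.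
\]

\subsection{Part (3): the boundary circle}

Let $|\gamma|=s$. Now $\gamma M$ is only nonexpansive, and $\Phi_\gamma$ may collapse sets, as it collapsed chords in Section~\ref{sec:example}.

\emph{Fibers.} The fiber $\Phi_\gamma^{-1}(z)$ is the fixed-point set of $T(\zeta)=z-\gamma M(\zeta)$, which satisfies $|T\zeta-T\zeta'|\le|\zeta-\zeta'|$ and $|T\zeta-z|\le\sqrt s$. So the fiber is closed and lies in the disk $|\zeta-z|\le\sqrt s$. It is nonempty: the points $\zeta^\varepsilon=(\Phi^\varepsilon_\gamma)^{-1}(z)$ of Lemma~\ref{lem:diffeo} lie in that disk, and a limit point $\zeta$ as $\varepsilon\to0$ satisfies $\Phi_\gamma(\zeta)=z$ by locally uniform convergence. It is convex: let $\zeta_0,\zeta_1$ be fixed points at distance $\ell$ and $\zeta_t=(1-t)\zeta_0+t\zeta_1$. Then $|T\zeta_t-\zeta_0|\le t\ell$ and $|T\zeta_t-\zeta_1|\le(1-t)\ell$, and two closed disks whose radii add up to the distance of their centers meet in the single point $\zeta_t$; so $T\zeta_t=\zeta_t$. By the factorization, $\Phi_{s,\tau_0,\tau}$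 is onto and its fibers are the images of those of $\Phi_\gamma=\Phi_{s,s,\tau}$ under $\Phi_{\gamma_0}=\Phi_{s,s,\tau_0}$.

\emph{Null sets.} The idea is that $\Phi_\gamma$ can lose one dimension where $\mu_0$ has mass, but not two: if $D\Phi_\gamma=0$ at a point, then $0=\partial_{\bar\zeta}\Phi_\gamma=\gamma\,\partial_{\bar\zeta}M$ there, and $\frac1\pi\partial_{\bar\zeta}M$ is the density of $\mu_0$. Let $e_1,e_2$ be linearly independent unit vectors, $P_i(z)=\operatorname{Re}(z\bar e_i)$, and let $E$ be Borel with $P_iE$ Lebesgue-null. Choose Borel null sets $N_i\supset P_iE$ in $\mathbb R$ and put $u_i=P_i\circ\Phi_\gamma$, a Lipschitz function. The coarea formula states that $\int_F|\nabla u|\,d^2\zeta=\int_{\mathbb R}\mathcal H^1(F\cap u^{-1}(t))\,dt$ for Lipschitz $u:\mathbb R^2\to\mathbb R$ and Borel $F$. With $F=u_i^{-1}(N_i)$ the integrand on the right vanishes for $t\notin N_i$, so the integral is $0$ and $\nabla u_i=0$ a.e.\ on $u_i^{-1}(N_i)\supset\Phi_\gamma^{-1}(E)$. At a point of differentiability of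 $\Phi_\gamma$, $\nabla u_1=\nabla u_2=0$ means that the range of $D\Phi_\gamma$ is orthogonal to $e_1$ and $e_2$, so $D\Phi_\gamma=0$. As $\gamma\ne0$, the density of $\mu_0$ vanishes a.e.\ on $\Phi_\gamma^{-1}(E)$, and $\mu_\gamma(E)=\mu_0(\Phi_\gamma^{-1}(E))=0$. An $\mathcal H^1$-null set is contained in a Borel $\mathcal H^1$-null set, and projections are $1$-Lipschitz, so they send it to Lebesgue-null sets; points are $\mathcal H^1$-null.

\begin{remark}
Dimension one is optimal, and one projection does not suffice: for $x_0=0$ and $\gamma=s$, $\mu_\gamma$ is a semicircle law on the segment $[-2\sqrt s,2\sqrt s]$, which has finite length and projects to a point of the imaginary axis.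
\end{remark}

\subsection{Part (4): failure of the Lipschitz property}

Let $x_0=0$ and $|\gamma_0|=s$. Then $g_{\gamma_0}$ is a unimodular multiple of a semicircular element, so it is normal and $\mu_{\gamma_0}$, its spectral distribution, is a probability measure carried by a line. If $m_{\gamma_0}$ were a.e.\ equal to a Lipschitz function, Lemma~\ref{lem:everywhere} would give $\mu_{\gamma_0}$ a density with respect to area, and then the line would have measure zero. This contradiction completes the proof of Theorem~\ref{thm:B}. \qed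

\begin{thebibliography}{9}

\bibitem{Brown} Brown, 1986.

\bibitem{HS} Haagerup and Schultz, 2007.

\bibitem{heat} \emph{The heat flow conjecture for polynomials and random matrices}, \texttt{https://inspirehep.net/files/dcc25f4c4a262327e6cb088cec1e42f7}.

\bibitem{MS} Mingo and Speicher, \emph{Free Probability and Random Matrices}, Chapters 9--10.

\end{thebibliography}
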